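# Locally invertible ideals and finite character in finitely stable domains

## 1. A locally principal ideal of $\mathbb Z+X\mathbb Q[X]$ that is not finitely generated

Let $R=\mathbb Z+X\mathbb Q[X]$, the ring of polynomials over $\mathbb Q$ whose constant term is an integer. The element $X$ is divisible in $R$ by every prime number $p$, because $X/p\in R$. Moreover $pR=p\mathbb Z+X\mathbb Q[X]$, so $R/pR\cong\mathbb Z/p$. Thus $X$ lies in infinitely many maximal ideals $2R,3R,5R,\dots$

Let $p_1,p_2,\dots$ be the primes, and climb up from $XR$ by removing one prime at a time: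
$$B_n=\frac{X}{p_1p_2\cdots p_n}\,R,\qquad B=\bigcup_n B_n .$$
The ideal $B$ has two properties.

*It is locally principal.* Let $M$ be a maximal ideal of $R$. It contains at most one $p_i$, since two different primes generate the unit ideal. All other $p_j$ are units in $R_M$. So $BR_M=\frac X{p_i}R_M$ if $p_i\in M$, and $BR_M=XR_M$ if $M$ contains no $p_i$.

*It is not finitely generated.* Otherwise $B=B_n$ for some $n$. Then $X/(p_1\cdots p_{n+1})\in B_n$ would give $1/p_{n+1}\in R$, which is false.

An invertible ideal is finitely generated, so $B$ is invertible at each maximal ideal but not invertible. On the other hand, $R$ is very well behaved for finitely generated ideals: they are all principal. Let $I=(f_1,\dots,f_n)R\neq0$, let $d$ be the gcd of the $f_i$ in $\mathbb Q[X]$, put $g_i=f_i/d$, and write $\sum u_ig_i=1$ with $u_i\in\mathbb Q[X]$. For $h\in X\mathbb Q[X]$ we have $h=\sum (hu_i)g_i$ with $hu_i\in X\mathbb Q[X]\subseteq R$. Hence $X\mathbb Q[X]\subseteq d^{-1}I$. The constant terms of the elements of $d^{-1}I=\sum Rg_i$ form $\sum\mathbb Z g_i(0)$, which is nonzero since $\sum u_i(0)g_i(0)=1$. So it is $\mathbb Zc$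 with $0\ne c\in\mathbb Q$, and $d^{-1}I=\mathbb Zc+X\mathbb Q[X]=cR$.

What produced the bad ideal $B$? There was one element $X$, with infinitely many pairwise comaximal *invertible* ideals $p_iR$ containing it. If infinitely many maximal ideals contain a common nonzero element, does one always find such a family? For domains in which finitely generated ideals are invertible the answer will be an easy yes (Section 3). The subject of this lecture is a larger class of domains, where finitely generated ideals are only required to be invertible over their own endomorphism rings. There the ideals that one finds first are usually not invertible over $R$, and it is not clear that a ladder like $B_1\subset B_2\subset\cdots$ can be built at all.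

## 2. Stable ideals, finite character, and the two local properties

Throughout, $R$ is a commutative integral domain with quotient field $K$ and integral closure $R'$ in $K$. We assume $R\ne K$; for fields every statement below is trivial. For subsets $L,L'$ of $K$ write $(L':L)=\{z\in K: zL\subseteq L'\}$. An *overring* of $R$ is a ring between $R$ and $K$.

**Definition (stable ideal).** A nonzero ideal $I$ of $R$ is *stable* if it is projective, equivalently invertible, over its endomorphism ring $E=E(I)=(I:I)$. Explicitly, there are $y_i\in I$ and $z_i\in K$ with $z_iI\subseteq E$ and $\sum y_iz_i=1$ (a finite sum). The domain $R$ is *finitely stable* if every nonzero finitely generated ideal is stable.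

Replacing $I$ by $cI$, $0\neq c\in K$, does not change $E(I)$ or stability. So in a finitely stable domain all nonzero finitely generated (f.g.) *fractional* ideals are stable. The following criterion will be used several times.

**Criterion (1).** *Let $T$ be a subring of $K$ and $L\ne0$ a $T$-submodule of $K$. Suppose there are $y_i\in L$, $z_i\in K$ with $z_iL\subseteq T$ and $\sum y_iz_i=1$. Then $(L:L)=T$, and $L$ is invertible over $T$.* Indeed $T\subseteq(L:L)$, and if $e\in(L:L)$ then $e=\sum z_i(y_ie)\in\sum z_iL\subseteq T$. In particular an invertible ideal of $R$ has endomorphism ring $R$.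

**Example 1 (quadratic orders are finitely stable).** Let $\mathcal O$ be an order in a quadratic number field. A nonzero ideal is a lattice $\alpha(\mathbb Z+\mathbb Z\tau)$; after scaling let $L=\mathbb Z+\mathbb Z\tau$ with $a\tau^2+b\tau+c=0$, where $a,b,c$ are integers with gcd $1$ and $a\ne0$. Put $T=\mathbb Z+\mathbb Za\tau$. It is a ring since $(a\tau)^2=-b(a\tau)-ac$, and $TL\subseteq L$ since $a\tau\cdot\tau=-b\tau-c$. If $\bar\tau$ is the conjugate of $\tau$, then $\tau+\bar\tau=-b/a$ and $\tau\bar\tau=c/a$, so
$$L\cdot a(\mathbb Z+\mathbb Z\bar\tau)=a\mathbb Z+\mathbb Za\tau+b\mathbb Z+c\mathbb Z=T .$$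
By Criterion (1), $E(L)=T$ and $L$ is stable.

For instance let $\mathcal O=\mathbb Z[\sqrt{-3}]$ and $\omega=(1+\sqrt{-3})/2$. The ideal $(2,1+\sqrt{-3})=2\mathbb Z[\omega]$ has endomorphism ring $\mathbb Z[\omega]\ne\mathcal O$. So it is stable, even principal over its endomorphism ring, but not invertible over $\mathcal O$.

**Example 2 (a finitely stable domain that is not integrally closed and in which some nonzero element lies in infinitely many maximal ideals).** Let $\mathcal O=\mathbb Z[\sqrt{-3}]$, $F=\mathbb Q(\sqrt{-3})$ and $R=\mathcal O+XF[X]$. The computation of Section 1 with $(\mathcal O,F)$ in place of $(\mathbb Z,\mathbb Q)$ shows that every nonzero f.g. ideal $I$ satisfies $d^{-1}I=D:=L+XF[X]$ for some $0\neq d\in F[X]$ and some nonzero f.g. fractional ideal $L$ of $\mathcal O$. Choose $y_j\in L$ and $z_j\in F$ with $z_jL\subseteq E(L)$ and $\sum y_jz_j=1$. Put $T=E(L)+XF[X]$, which is a ring with $TD\subseteq D$. Since $z_jD\subseteq z_jL+XF[X]\subseteq T$, Criterion (1) shows that $D$ is stable with $E(D)=T$. So $R$ is finitely stable. The element $\omega\notin R$ is integral over $R$. The element $X$ lies in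 the pairwise comaximal proper ideals $pR$, $p$ prime, hence in infinitely many maximal ideals.

**Definition (local versions).** A nonzero ideal $I$ is *locally stable* (respectively *locally invertible*) if $IR_{\mathfrak m}$ is a stable (respectively invertible) ideal of $R_{\mathfrak m}$ for every maximal ideal $\mathfrak m$. The domain $R$ has the *local stability property* (LSP) if every locally stable ideal is stable, and the *local invertibility property* (LIP) if every locally invertible ideal is invertible. It has *finite character* if every nonzero ideal is contained in at most finitely many maximal ideals.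

Since invertible ideals of local domains are principal, an ideal is locally invertible if and only if it is nonzero and locally principal. The domain $\mathbb Z+X\mathbb Q[X]$ fails LIP and finite character. It also fails LSP, because LSP always implies LIP. To see this, let $I$ be locally invertible. Then it is locally stable, so stable under LSP. Also $(I:I)\subseteq\bigcap_{\mathfrak m}(I_{\mathfrak m}:I_{\mathfrak m})=\bigcap_{\mathfrak m} R_{\mathfrak m}=R$, so $I$ is invertible over $R$.

We use one known result without proof.

**Quoted fact (2).** *A finitely stable domain has LSP if and only if it has finite character.*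

It is also known that LIP and LSP are equivalent for Prüfer domains. The question, taken from the paper "Finite Character Of Finitely Stable Domains" (https://www.math.unipd.it/~bazzoni/ricerca/Finite-character.pdf), is whether LIP implies LSP for every finitely stable domain. The answer is yes.

**Theorem A.** If $R$ is a finitely stable domain with LIP, then $R$ has finite character. Consequently $R$ has LSP.

**Theorem B.** Let $R$ be finitely stable and $0\ne x\in R$. The following are equivalent: (i) $x$ lies in only finitely many maximal ideals; (ii) every locally invertible ideal containing a power of $x$ is invertible; (iii) every locally invertible ideal containing $x^4$ is invertible.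

**Theorem C.** For a finitely stable domain $R$ with integral closure $R'$ the following are equivalent: (a) $R$ has LIP; (b) $R$ has LSP; (c) $R$ has finite character; (d) $R'$ has LIP; (e) some ring $S$ with $R\subseteq S\subseteq R'$ has LIP; (f) every overring of $R$ is finitely stable with finite character, LSP and LIP.

**Notation and textbook facts.** $V(I)$ is the set of primes containing $I$. If $\mathfrak p$ is a prime of $R$ and $L$ an $R$-submodule of $K$, then $L_{\mathfrak p}$ is the localization at $R\setminus\mathfrak p$; in particular $R'_{\mathfrak p}$ is the integral closure of $R_{\mathfrak p}$. If $P$ is a prime of $R'$, then $R'_P$ is the usual localization. A prime $P$ of $R'$ is *over* $\mathfrak p$ if $P\cap R=\mathfrak p$. We use the following.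

* **(F1)** For integral extensions: lying-over, going-up, and incomparability (different primes over the same prime are incomparable). The maximal ideals of $R'_{\mathfrak p}$ correspond to the primes over $\mathfrak p$, and $R'_{\mathfrak p}$ is the intersection of its localizations at them.
* **(F2)** Invertible ideals are f.g.; f.g. locally invertible ideals are invertible; invertible ideals of a semilocal domain are principal.
* **(F3)** A Prüfer domain is a domain whose nonzero f.g. ideals are invertible; its localizations at primes are valuation domains, so the primes contained in a given prime form a chain. In a valuation domain $V$ the radical of a proper ideal is prime (an intersection of a chain of primes). For a prime $P$ of $V$ we have $PV_P=P$: if $y\in P$ and $s\notin P$, then $s\notin yV$, so $y/s\in V$, and $s\cdot(y/s)\in P$ gives $y/s\in P$. A valuation domain is not properly dominated by a local ring with the same quotient field.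
* **(F4)** If $L$ is f.g., then $(L':L)_{\mathfrak p}=(L'_{\mathfrak p}:L_{\mathfrak p})$. Inclusions of submodules of $K$ may be tested at all maximal ideals.
* **(F5)** If every prime of a ring $Z$ is maximal, then $\operatorname{Spec}Z$ is compact, the sets $\{P:s\notin P\}$ are clopen, and every clopen set has the form $\{P:\varepsilon\notin P\}$ with $\varepsilon$ idempotent.

## 3. The ladder over a comaximal family

Two lemmas, valid in any domain, turn the example of Section 1 into a general mechanism. The first finds comaximal ideals, and the second builds the ladder.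

**Lemma 1.** Let $0\ne x\in R$ lie in infinitely many maximal ideals. Then there is an infinite family of pairwise comaximal f.g. proper ideals containing $x$.

*Proof.* Suppose there is none. Call a f.g. proper ideal $H\ni x$ *homogeneous* if no two f.g. proper ideals containing $H$ are comaximal.

**A homogeneous ideal lies in exactly one maximal ideal.** This lets us attach maximal ideals to homogeneous ideals. If $H\subseteq M\cap M'$ with $M\ne M'$ maximal, write $m+m'=1$ with $m\in M$, $m'\in M'$. Then $H+mR\subseteq M$ and $H+m'R\subseteq M'$ are comaximal f.g. proper ideals containing $H$, a contradiction. Write $M(H)$ for the unique maximal ideal containing $H$.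

**Every f.g. proper $I\ni x$ lies in a homogeneous ideal.** This provides a supply of homogeneous ideals. Suppose it fails for $I$ and put $B_0=I$. Given a f.g. proper ideal $B_n\supseteq I$, it is not homogeneous, so there are comaximal f.g. proper ideals $A_{n+1},B_{n+1}\supseteq B_n$. For $1\le i<j$ we have $A_j\supseteq B_{j-1}\supseteq B_i$, hence $A_i+A_j\supseteq A_i+B_i=R$. So $A_1,A_2,\dots$ is an infinite pairwise comaximal family of ideals containing $x$, a contradiction.

**Conclusion.** We now count the maximal ideals containing $x$. There is a finite family $H_1,\dots,H_n$ of pairwise comaximal homogeneous ideals that cannot be extended, since otherwise successive extension would give an infinite one. Suppose $M\ni x$ is maximal and different from all $M(H_i)$. By prime avoidance pick $y\in M\setminus\bigcup_iM(H_i)$, and let $H\supseteq(x,y)$ be homogeneous. Since $y\in M(H)$, we have $M(H)\ne M(H_i)$, so $H$ and $H_i$ have no common maximal ideal and are comaximal, for all $i$. This contradicts non-extendability. Hence $x$ lies only in $M(H_1),\dots,M(H_n)$, against the hypothesis. $\square$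

**Lemma 2 (ladder).** Let $0\ne y\in R$, and let $J_1,J_2,\dots$ be pairwise comaximal proper invertible ideals containing $y$. Then there is a locally invertible ideal $B\ni y$ that is not invertible.

*Proof.* By comaximality $L_n:=J_1\cdots J_n=J_1\cap\dots\cap J_n\ni y$. Put $B_n=yL_n^{-1}$. As $y\in L_n$ we have $B_n\subseteq R$, and as $1\in L_n^{-1}$ we have $y\in B_n$. Further $B_{n+1}=B_nJ_{n+1}^{-1}\supseteq B_n$. Equality would give $J_{n+1}^{-1}=R$ after multiplying by $B_n^{-1}$, that is, $J_{n+1}=R$. So the chain is strictly increasing. Let $B=\bigcup B_n$. A maximal ideal $M$ contains at most one $J_i$, so $(J_n)_M=R_M$ for large $n$ and $(B_n)_M$ is eventually constant. Hence $B_M=(B_n)_M$ for large $n$ is invertible, and $B$ is locally invertible. If $B$ were invertible, it would be f.g., so $B=B_n$ for some $n$, contradicting strictness. $\square$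

If $R$ is Prüfer, the two lemmas already show that LIP implies finite character: the f.g. ideals of Lemma 1 are invertible, so Lemma 2 applies to them. This is the first thing to try for a finitely stable domain, and it stops at exactly one point. The ideals $I_n$ from Lemma 1 are f.g., hence stable, but they need not be invertible over $R$. In Example 2, $I=2R+2\omega R=2\mathbb Z[\omega]+XF[X]$ is f.g., proper, contains $X$, and has $E(I)=\mathbb Z[\omega]+XF[X]\ne R$, so it is not invertible. We must replace each $I_n$ by a locally invertible ideal which still sits only under maximal ideals containing $I_n$ (to keep comaximality), and which contains a power of $x$ *independent of $n$* (to keep a common element $y$).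

**Proposition 3.** Let $R$ be finitely stable, $0\ne x\in R$, and $I_0$ a f.g. proper ideal with $x\in I_0$. There is a proper locally invertible ideal $J$ of $R$ with $x^4\in J$ such that every maximal ideal containing $J$ contains $I_0$.

For $I_0=I$ in Example 2 one can take $J=2R$. Here $X\in 2R$ and $R/2R\cong\mathcal O/2\mathcal O$. The only prime of $\mathcal O/2\mathcal O$ is $2\mathbb Z[\omega]/2\mathcal O$, as $\mathcal O/2\mathbb Z[\omega]\cong\mathbb F_2$ and $(2\mathbb Z[\omega])^2=4\mathbb Z[\omega]\subseteq2\mathcal O$. So $I$ is the only maximal ideal containing $2R$.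

The proof of Proposition 3 occupies Sections 4 to 8. First we cash it in.

**Proof of Theorem B, given Proposition 3.** *(iii)⇒(i).* Suppose $x$ lies in infinitely many maximal ideals. Lemma 1 gives pairwise comaximal f.g. proper ideals $I_1,I_2,\dots$ containing $x$. Let $J_n\ni x^4$ be the proper locally invertible ideal given by Proposition 3 for $I_0=I_n$. By (iii) each $J_n$ is invertible. A maximal ideal containing $J_n+J_m$ with $n\ne m$ would contain $I_n+I_m=R$, so the $J_n$ are pairwise comaximal. Lemma 2 with $y=x^4$ gives a locally invertible ideal containing $x^4$ that is not invertible, contrary to (iii).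

*(i)⇒(ii).* Let $I\ni x^n$ be locally invertible and let $M_1,\dots,M_k$ be the maximal ideals containing $x$. Choose $b_i\in I$ generating $I_{M_i}$. The ideal $(x^n,b_1,\dots,b_k)\subseteq I$ agrees with $I$ at each $M_i$, and at every other maximal ideal both localize to the unit ideal. So $I=(x^n,b_1,\dots,b_k)$ is f.g. and locally invertible, hence invertible.

*(ii)⇒(iii)* is trivial. $\square$

**Proof of Theorem A, given Proposition 3.** LIP gives (iii) of Theorem B for every $x\neq0$. So every nonzero element, hence every nonzero ideal, lies in only finitely many maximal ideals, and $R$ has finite character. By the quoted fact (2), $R$ has LSP. $\square$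

## 4. The integral closure of a finitely stable domain

To prove Proposition 3 we need to know how $R$ sits in $R'$. The next lemma says that $R'$ is Prüfer, that $R'$ is "quadratic" over $R$, and that at most two primes of $R'$ lie over a prime of $R$.

**Lemma 4.** Let $R$ be finitely stable.

* (a) If $I\ne0$ is a f.g. fractional ideal and $E=(I:I)$, then $E\subseteq R'$, $E$ is a f.g. $R$-module, and $(R:E)\ne0$. For each prime $\mathfrak p$ there is $a\in I$ with $I_{\mathfrak p}=aE_{\mathfrak p}$. Each $R_{\mathfrak p}$ is finitely stable.
* (b) $R'$ is a Prüfer domain.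
* (c) For $t,s\in R'$ the module $R+Rt+Rs$ is a ring; in particular $ts\in R+Rt+Rs$ and (take $s=0$) $t^2\in R+Rt$.
* (d) At most two primes of $R'$ lie over each prime of $R$.
* (e) If $M$ is maximal, $a,b\in R_M$ and $a\in bR'_M$, then $a^2\in bR_M$.

*Proof.* **(a)** The point is that stability forces $E$ to be a finite module. Write $1=\sum y_iz_i$ with $y_i\in I$, $z_iI\subseteq E$. If $e\in E$, then $eI\subseteq I$ with $I$ f.g. and nonzero, so the determinant trick gives a monic equation for $e$ over $R$; hence $E\subseteq R'$. From $e=\sum z_i(y_ie)$ with $y_ie\in I$ we get $E=\sum z_iI$, a finite sum of f.g. modules. So $E$ is f.g., and a common denominator of generators is a nonzero element of $(R:E)$.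

As $I$ is f.g., $E_{\mathfrak p}=(I_{\mathfrak p}:I_{\mathfrak p})$. The ring $E_{\mathfrak p}$ is a finite module over the local ring $R_{\mathfrak p}$, hence semilocal, so the invertible $E_{\mathfrak p}$-ideal $I_{\mathfrak p}$ is principal. Multiplying a generator by a suitable unit of $R_{\mathfrak p}$ we may take it in $I$. Finally, every f.g. ideal of $R_{\mathfrak p}$ is $I_{\mathfrak p}$ for a f.g. ideal $I$ of $R$, and the equation $1=\sum y_iz_i$ with $z_iI_{\mathfrak p}\subseteq E_{\mathfrak p}$ shows that it is stable.

**(b)** The inverse of $I$ over $E$ also inverts the extended ideal. Let $L=\sum R'a_i\neq0$ be f.g., $I=\sum Ra_i$, and $y_i,z_i$ as in (a). Then $z_iL=z_iIR'\subseteq ER'=R'$, $y_i\in L$ and $\sum y_iz_i=1$, so $L$ is invertible.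

**(c)** We show that a module containing $1$ and contained in $R'$ coincides locally with its endomorphism ring. Let $I=R+Rt+Rs$, let $M$ be maximal and $I_M=aE_M$ with $a\in I\subseteq R'$. As $1\in I_M$, we get $a^{-1}\in E_M$. Now $a$ is integral over $E_M$, say $a^n=c_1a^{n-1}+\dots+c_n$ with $c_i\in E_M$. Multiplying by $a^{-(n-1)}$ gives $a=c_1+c_2a^{-1}+\dots+c_na^{-(n-1)}\in E_M$. So $a$ is a unit of $E_M$ and $I_M=E_M$ is a ring. Hence $(I^2)_M\subseteq I_M$ for all $M$, so $I^2\subseteq I$.

**(d)** We localize and use (c) against three separated points. Let $A=R_{\mathfrak p}$ with maximal ideal $\mathfrak m$, $k=A/\mathfrak m$, $A'=R'_{\mathfrak p}$. By (a), $A$ is finitely stable. Suppose $N_1,N_2,N_3$ are distinct maximal ideals of $A'$.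

If $|k|\ge3$, choose $c\in A$ with $\bar c\ne0,1$, and by the Chinese remainder theorem $t\in A'$ with $t\equiv0,1,c$ modulo $N_1,N_2,N_3$. The ring $B=A+At$ satisfies $\dim_kB/\mathfrak mB\le2$, and all maximal ideals of $B$ contain $\mathfrak mB$ since $B$ is integral over $A$. So $B$ has at most two maximal ideals. But $N_1\cap B,N_2\cap B,N_3\cap B$ contain $t,\ t-1,\ t-c$ respectively, and the pairwise differences of these elements are units of $A$. So the three maximal ideals are distinct, a contradiction.

If $|k|=2$, there is no third residue $\bar c$, so we use two elements. Choose $t\equiv1,0,1$ and $s\equiv0,1,1$ modulo $N_1,N_2,N_3$. By (a), $I=At+As=aE$ with $a=\alpha t+\beta s$, $\alpha,\beta\in A$ and $E\subseteq A'$. Then $aA'=IA'\not\subseteq N_i$ for each $i$, as $t\notin N_1,N_3$ and $s\notin N_2$. So $a\notin N_i$ for $i=1,2,3$, which says that $\bar\alpha,\ \bar\beta,\ \bar\alpha+\bar\beta$ are all nonzero in $\mathbb F_2$. This is impossible.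

**(e)** This transfers divisibility from $R'_M$ back to $R_M$ at the cost of a square. If $b=0$ then $a=0$. Otherwise $a=bt$ with $t\in R'_M$, and by (c) for the finitely stable domain $R_M$ we have $t^2=ct+d$ with $c,d\in R_M$. So $a^2=b^2t^2=b(ca+db)\in bR_M$. $\square$

## 5. Gluing local generators over the conductor locus

By Lemma 4(a), $I_M=a_ME_M$ at each maximal ideal $M$, where $E=(I:I)$. The natural candidate for an invertible replacement of $I$ is an ideal $J$ with $J_M=a_MR_M$. The trouble is that $a_M$ is unique only up to units of $E_M$, so $a_MR_M$ is not determined by $I$. In $\mathbb Z[\sqrt{-3}]$ the ideal $2\mathbb Z[\omega]$ is generated over $\mathbb Z[\omega]$ by $2$ and also by $2\omega$, but $2\mathcal O\ne2\omega\mathcal O$ since $\omega\notin\mathcal O$. So the choices must be made coherently in $M$.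

Where $E_M=R_M$ there is no ambiguity. The places of ambiguity contain the conductor $C=(R:E)$. If the part of $V(C)$ inside $V(I)$ consists of maximal ideals, it is the spectrum of a zero-dimensional ring, and idempotents glue the choices.

**Lemma 5.** Let $R$ be finitely stable, $I$ a nonzero f.g. proper ideal, $E=(I:I)$, $C=(R:E)$. If every prime containing $I+C$ is maximal, then there is a locally invertible ideal $J$ with $I^2\subseteq J\subseteq I$ (so $V(J)=V(I)$).

*Proof.* Since $1\in E$ we have $C\subseteq R$, and $CE=C$. Let $W=V(I+C)=\operatorname{Spec}R/(I+C)$. By (F5) it is compact and the sets $\{M\in W:s\notin M\}$ with $s\in R$ are clopen.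

**Step 1.** *We find one $a\in I$ with $I_M=aE_M$ for all $M\in W$.* For $M\in W$ choose $a_M\in I$ with $I_M=a_ME_M$. As $I$ is f.g. there is $s_M\in R\setminus M$ with $s_MI\subseteq a_ME$. Since $a_ME\subseteq I$, we get $I_{M'}=a_ME_{M'}$ for every $M'\in W$ with $s_M\notin M'$. Finitely many of the clopen sets $\{M'\in W:s_M\notin M'\}$ cover $W$. Removing overlaps, we obtain a partition $W=W_1\sqcup\dots\sqcup W_n$ into clopen sets and $a_1,\dots,a_n\in I$ with $I_M=a_iE_M$ for $M\in W_i$. Let $e_i\in R$ lift the idempotent of $R/(I+C)$ belonging to $W_i$. Then $e_i\notin M$ for $M\in W_i$ and $e_i\in M$ for $M\in W\setminus W_i$. Put $a=\sum e_ia_i\in I$ (and $a=0$ if $W=\varnothing$).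

Let $M\in W_i$. Then $e_i$ is a unit of $R_M$ and $e_ia_i=a-\sum_{j\ne i}e_ja_j$ with $e_j\in M$, so $I_M=e_ia_iE_M\subseteq aE_M+MI_M$. As $I_M$ is a f.g. $R_M$-module containing $aE_M$, Nakayama gives $I_M=aE_M$.

**Step 2.** *We write down $J$ and compute it at every maximal ideal.* Let
$$J=aR+CI+I^2 ,$$
so that $I^2\subseteq J\subseteq I$. Let $M$ be a maximal ideal.

If $M\in W$, then $C_MI_M=aC_ME_M=aC_M\subseteq aR_M$, and $I_M^2=aE_MI_M=aI_M\subseteq aR_M$. So $J_M=aR_M$, and $a\ne0$ because $I_M\ne0$.

If $M\supseteq I$ but $M\not\supseteq C$, then $C_M=R_M$, so $E_M=C_ME_M=C_M=R_M$. Then $J_M\supseteq C_MI_M=I_M$, so $J_M=I_M$, which is principal over $E_M=R_M$ by Lemma 4(a).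

If $M\not\supseteq I$, then $J_M=R_M$ because $J\supseteq I^2$.

So $J$ is nonzero and locally principal. $\square$

In $\mathbb Z[\sqrt{-3}]$ with $I=2\mathbb Z[\omega]$ we have $E=\mathbb Z[\omega]$. Here $C=2\mathbb Z[\omega]$: the ideal $2\mathbb Z[\omega]$ of $\mathbb Z[\omega]$ is maximal, with residue field $\mathbb F_4$; it is contained in $C$, and $C\neq E$ because $E\ne\mathcal O$. With $a=2$ the formula gives $J=2\mathcal O+4\mathbb Z[\omega]=2\mathcal O$.

For $I=I_0\ni x$ the lemma yields $x^2\in J$, and Proposition 3 follows whenever its hypothesis holds. The hypothesis fails if some nonmaximal prime contains $I_0+C$. Then $R/(I_0+C)$ need not have the idempotents used in Step 1, and this argument stops. Such a prime $\mathfrak p$ has $R_{\mathfrak p}\neq R'_{\mathfrak p}$, and we must exploit it in another way.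

## 6. A locally principal ideal living above one prime

The second construction starts from a prime $\mathfrak q$ and spreads a single generator $a$ over all maximal ideals containing $\mathfrak q$. It uses that in a valuation domain an element of a smaller prime is divisible by everything outside that prime.

**Lemma 6.** Let $R$ be finitely stable, $\mathfrak q$ a prime of $R$ and $0\ne a\in\mathfrak q$ such that

* (i) for every maximal $M\supseteq\mathfrak q$, every maximal ideal $N$ of $R'$ over $M$ contains a prime of $R'$ lying over $\mathfrak q$;
* (ii) $\sqrt{aR'_{\mathfrak q'}}=\mathfrak q'R'_{\mathfrak q'}$ for each prime $\mathfrak q'$ of $R'$ over $\mathfrak q$.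

Let $J=\{b\in R: b\in aR_M\text{ for all maximal }M\supseteq\mathfrak q\}$. Then $J_M=aR_M$ if $M\supseteq\mathfrak q$, and $J_M=R_M$ if $M\not\supseteq\mathfrak q$. If moreover $x\in\mathfrak q$ and $x\in aR'_{\mathfrak q'}$ for all $\mathfrak q'$ over $\mathfrak q$, then $x^4\in J$.

*Proof.* Since $a\in J$ and $J\subseteq aR_M$, we have $J_M=aR_M$ for $M\supseteq\mathfrak q$.

**Step 1.** *The tool: if $b\in\mathfrak q$ and $b^k\in aR'_{\mathfrak q'}$ for all $\mathfrak q'$ over $\mathfrak q$, then $b^{2k+2}\in J$.* Let $M\supseteq\mathfrak q$ be maximal and $N$ over $M$. By (i), $N$ contains some $\mathfrak q'$ over $\mathfrak q$. As $b\in\mathfrak q'$, (F3) applied in the valuation domain $R'_N$ gives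
$$b^{k+1}\in a\,\mathfrak q'R'_{\mathfrak q'}=a\,\mathfrak q'R'_N\subseteq aR'_N .$$
This holds for all $N$ over $M$, so $b^{k+1}\in\bigcap_NaR'_N=aR'_M$ by (F1). Lemma 4(e) gives $b^{2k+2}\in aR_M$. As $M\supseteq\mathfrak q$ was arbitrary, $b^{2k+2}\in J$.

**Step 2.** *$J$ becomes trivial away from $\mathfrak q$.* Let $M_0\not\supseteq\mathfrak q$ be maximal and $e\in\mathfrak q\setminus M_0$. By Lemma 4(d) there are at most two primes $\mathfrak q'$ over $\mathfrak q$, so by (ii) some $k$ satisfies $e^k\in aR'_{\mathfrak q'}$ for all of them. By Step 1, $e^{2k+2}\in J\setminus M_0$, so $J_{M_0}=R_{M_0}$.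

**Step 3.** *The fourth power.* If $x\in\mathfrak q$ and $x\in aR'_{\mathfrak q'}$ for all $\mathfrak q'$, Step 1 with $b=x$ and $k=1$ gives $x^4\in J$. One factor of $x$ is spent on passing from $R'_{\mathfrak q'}$ to $R'_N$, and one squaring on passing from $R'_M$ to $R_M$. $\square$

Condition (i) says that no branch of $R'$ over $M$ misses $\mathfrak q$. It is a real restriction, as the next example shows.

**Example 3.** Let $k$ be a field and, in $k(X,Y)$,
$$V_1=k[X]_{(X)}+Y\,k(X)[Y]_{(Y)},\qquad V_2=k[X]_{(X-1)}+(Y-1)\,k(X)[Y]_{(Y-1)} .$$
These are valuation domains with residue field $k$. They are incomparable, since $1/Y\in V_2\setminus V_1$ and $1/(Y-1)\in V_1\setminus V_2$. By the classical theorem on finite intersections of incomparable valuation domains, $A'=V_1\cap V_2$ is a Bézout domain with exactly two maximal ideals $\mathfrak n_1,\mathfrak n_2$ and $A'_{\mathfrak n_i}=V_i$. Put $\mathfrak n=\mathfrak n_1\cap\mathfrak n_2$ and let $A$ be the set of $f\in A'$ with the same residue in $k$ modulo $\mathfrak n_1$ and $\mathfrak n_2$. Then $\mathfrak n$ is an ideal of $A'$ contained in $A$. If $f\in A'$ has residues $\alpha,\beta\in k$,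 then $(f-\alpha)(f-\beta)\in\mathfrak n$, so $A'$ is integral over $A$ and is its integral closure. Also $A$ is local with maximal ideal $\mathfrak n$.

*$A$ is finitely stable.* Let $I\neq0$ be f.g. Since $A'$ is Bézout, we may scale so that $IA'=A'$. Then $\mathfrak n=\mathfrak nA'I=\mathfrak nI\subseteq I\subseteq A'$, and $I/\mathfrak n$ is a $k$-subspace of $A'/\mathfrak n=k\times k$ that generates the unit ideal. If it has dimension two, then $I=A'$. If it has dimension one, it is spanned by the class of some $u\in I$ with both residues nonzero, so $u$ is a unit of $A'$ and $I=uA+\mathfrak n=uA+u\mathfrak n=uA$. Both are stable.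

*Condition (i) fails.* Let $\mathfrak p'=A'\cap Y\,k(X)[Y]_{(Y)}$, so $A'_{\mathfrak p'}=k(X)[Y]_{(Y)}$, and let $\mathfrak p=\mathfrak p'\cap A$. As $1/Y\in V_2\setminus A'_{\mathfrak p'}$, we have $\mathfrak p'\not\subseteq\mathfrak n_2$. As $1/X\in A'_{\mathfrak p'}\setminus V_1$, we have $\mathfrak p'\neq\mathfrak n_1$. So $\mathfrak p'$ contains neither $\mathfrak n_1$ nor $\mathfrak n_2$, hence not $\mathfrak n$. Choosing $c\in\mathfrak n\setminus\mathfrak p$ we get $cA'\subseteq\mathfrak n\subseteq A$, so $A'\subseteq A_{\mathfrak p}$ and $A'_{\mathfrak p}=A_{\mathfrak p}$. In particular $\mathfrak p'$ is the only prime over $\mathfrak p$, and $\mathfrak n_2$ contains no prime over $\mathfrak p$.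

*The conclusion of Lemma 6 fails too.* Let $a=Y(Y-1)$ and $x=Y(X-1)$. Both lie in $\mathfrak n\cap\mathfrak p'=\mathfrak p$. In the discrete valuation domain $A'_{\mathfrak p'}$ the element $a$ is $Y$ times a unit, so (ii) holds, and $x/a=(X-1)/(Y-1)$ is a unit there. But for every $n\ge1$ the element $x^n/a=Y^{n-1}(X-1)^n/(Y-1)$ is not in $k(X)[Y]_{(Y-1)}$, hence not in $V_2\supseteq A$. So $J=aA$ contains no power of $x$.

The example also contains the remedy. Where (i) failed, we found $A_{\mathfrak p}=A'_{\mathfrak p}$. If this is a general phenomenon, then each prime is good for one of the two constructions: either (i) holds and Lemma 6 applies, or $R_{\mathfrak q}=R'_{\mathfrak q}$ and $\mathfrak q$ does not disturb Lemma 5. In Example 3 it followed at once from $\mathfrak n\subseteq A$, which was built in. In general the conductor is smaller, and the following section finds a substitute.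

## 7. Local rings with two branches

**Lemma 7.** Let $(A,\mathfrak m)$ be a local finitely stable domain such that $A'$ has exactly two maximal ideals $\mathfrak n_1\ne\mathfrak n_2$. If $g\in\mathfrak n_1$ and $g\equiv1$ mod $\mathfrak n_2$, then $A'=A+Ag$.

For instance, $A=\mathbb Z_{(5)}[25i]$ is a localization of the quadratic order $\mathbb Z[25i]$, hence finitely stable. Here $A'=\mathbb Z_{(5)}[i]$ with maximal ideals generated by $2+i$ and $2-i$, and $i\equiv3$, $i\equiv2$ modulo these. If $g=a+bi$ with $a,b\in\mathbb Z_{(5)}$, then $a+3b\equiv0$ and $a+2b\equiv1$ mod $5$ force $b\equiv-1$ mod $5$. So $b$ is a unit, $i\in A+Ag$, and indeed $A+Ag=A'$, although the conductor $25A'$ is smaller than $\mathfrak n_1\cap\mathfrak n_2=5A'$.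

*Proof.* Let $k=A/\mathfrak m$; bars denote residues in $k$.

**Step 1.** *The residue fields of $A'$ are $k$.* This will let us correct elements of $A'$ by elements of $A+Ag$. Suppose $f\in A'$ has residue $\lambda\notin k$ mod $\mathfrak n_1$. By the Chinese remainder theorem we may take $f\equiv0$ mod $\mathfrak n_2$. By Lemma 4(c), $f^2=c+df$ with $c,d\in A$. Modulo $\mathfrak n_2$ we get $\bar c=0$. Modulo $\mathfrak n_1$ we get $\lambda^2=\bar d\lambda$, so $\lambda=\bar d\in k$, a contradiction. The case of $\mathfrak n_2$ is symmetric.

**Step 2.** *Modulo $\mathfrak m$ the element $g$ is idempotent.* Write $g^2=ug+v$ with $u,v\in A$. Reducing modulo $\mathfrak n_1$ and then modulo $\mathfrak n_2$ gives $\bar v=0$ and $\bar u=1$.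

**Step 3.** *Given $t\in A'$, we enlarge $A+Ag$ to a ring $B\ni t$ generated by $g$ and a second element that is idempotent modulo $\mathfrak m$.* By Step 1 choose $a_1,a_2\in A$ with $t\equiv a_i$ mod $\mathfrak n_i$. The element $a_1+(a_2-a_1)g\in A+Ag$ has the same residues as $t$. Subtracting it, we may assume $t\in\mathfrak n_1\cap\mathfrak n_2$. By Lemma 4(c) write $tg=\alpha+\beta t+\gamma g$ with $\alpha,\beta,\gamma\in A$. If $\beta$ is a unit put
$$f=(1+t)g=\alpha+\beta t+(1+\gamma)g .$$
Otherwise $1-\beta$ is a unit, since $A$ is local; put
$$f=(1+t)(1-g)=(1-\alpha)+(1-\beta)t-(1+\gamma)g .$$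
In both cases the coefficient of $t$ is a unit, so $t\in B:=A+Ag+Af$, and $B$ is a ring by Lemma 4(c). As $t\in\mathfrak n_1\cap\mathfrak n_2$, the element $f$ is $\equiv0$ modulo one of $\mathfrak n_1,\mathfrak n_2$ and $\equiv1$ modulo the other. Write $f^2=c+df$ with $c,d\in A$. The first congruence gives $\bar c=0$, and then the second gives $\bar d=1$. So $f^2\equiv f$ mod $\mathfrak mB$, and by Step 2 also $g^2\equiv g$ mod $\mathfrak mB$.

**Step 4.** *Counting maximal ideals shows $B=A+Ag$.* By Step 3, $B/\mathfrak mB$ is a quotient of $k[X,Y]/(X^2-X,Y^2-Y)\cong k^4$. So $B/\mathfrak mB\cong k^n$, where $n$ is the number of its maximal ideals. This is the number of maximal ideals of $B$, because $B$ is integral over $A$. As $A'$ is integral over $B$ and has two maximal ideals, $n\le2$ by lying-over. On the other hand $B\to A'/\mathfrak n_1\times A'/\mathfrak n_2=k^2$ kills $\mathfrak mB$ and sends $1,g$ to $(1,1),(0,1)$, which are linearly independent. So the classes of $1,g$ form a basis of $B/\mathfrak mB$, and $B=A+Ag+\mathfrak mB$. By Nakayama $B=A+Ag$, hence $t\in A+Ag$. $\square$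

**Lemma 8.** Let $A,\mathfrak n_1,\mathfrak n_2$ be as in Lemma 7. Let $\mathfrak p$ be a prime of $A$ over which exactly one prime $\mathfrak p'$ of $A'$ lies, with $\mathfrak p'\not\subseteq\mathfrak n_2$. Then $A_{\mathfrak p}=A'_{\mathfrak p}$.

*Proof.* The idea is to choose the generator $g$ of Lemma 7 inside $\mathfrak p'$, so that it becomes superfluous after localizing at $\mathfrak p$. Necessarily $\mathfrak p'\subseteq\mathfrak n_1$. As $\mathfrak p'+\mathfrak n_2=A'$, there is $g\in\mathfrak p'\subseteq\mathfrak n_1$ with $g\equiv1$ mod $\mathfrak n_2$. By Lemma 7, $A'=A+Ag$. Write $g^2=ug+v$ with $u,v\in A$. Then $v=g^2-ug\in\mathfrak p'\cap A=\mathfrak p\subseteq\mathfrak m$, and reducing modulo $\mathfrak n_2$ gives $1=\bar u+\bar v=\bar u$, so $u$ is a unit of $A$.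

The ring $A'_{\mathfrak p}=A_{\mathfrak p}+A_{\mathfrak p}g$ is local, since $\mathfrak p'$ is the only prime over $\mathfrak p$, and its maximal ideal $\mathfrak p'A'_{\mathfrak p}$ contains $g$. So $g-u$ is a unit there, and $g(g-u)=v$ gives $g=v(g-u)^{-1}\in\mathfrak pA'_{\mathfrak p}$. Thus $A'_{\mathfrak p}=A_{\mathfrak p}+\mathfrak pA'_{\mathfrak p}$. As $A'_{\mathfrak p}$ is a f.g. $A_{\mathfrak p}$-module, Nakayama gives $A'_{\mathfrak p}=A_{\mathfrak p}$. $\square$

## 8. Proof of Proposition 3

Let $R$ be finitely stable, $0\ne x\in I_0$, and $I_0$ a f.g. proper ideal. *Suppose that no ideal $J$ as in Proposition 3 exists.* Then Lemma 6 must fail at every prime to which one would like to apply it. By Lemma 8 this makes $R$ integrally closed at these primes, and in the end Lemma 5 becomes applicable.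

**Step 1.** *If $I\supseteq I_0$ is a f.g. proper ideal and $\mathfrak q$ is a minimal prime over $I$, then $R_{\mathfrak q}=R'_{\mathfrak q}$.* The purpose is to turn the failure of Lemma 6 into integral closedness at minimal primes.

By Lemma 4(a) choose $a\in I$ with $I_{\mathfrak q}=aE_{\mathfrak q}$, where $E=(I:I)\subseteq R'$. Then $a\ne0$, $a\in\mathfrak q$, and $aR'_{\mathfrak q}=IR'_{\mathfrak q}\ni x$.

*Condition (ii) of Lemma 6 holds.* Let $\mathfrak q'$ be over $\mathfrak q$ and let $P\subseteq\mathfrak q'$ be a prime of $R'$ containing $a$. Since $P\cap R\subseteq\mathfrak q$, the prime $P$ survives in $R'_{\mathfrak q}$, and $I\subseteq aR'_{\mathfrak q}\cap R\subseteq PR'_{\mathfrak q}\cap R=P\cap R\subseteq\mathfrak q$. By minimality of $\mathfrak q$, $P\cap R=\mathfrak q$, and by incomparability $P=\mathfrak q'$. So the maximal ideal is the only prime of $R'_{\mathfrak q'}$ containing $a$, which is (ii). Also $x\in I\subseteq\mathfrak q$ and $x\in aR'_{\mathfrak q}\subseteq aR'_{\mathfrak q'}$.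

*Condition (i) fails.* If it held, Lemma 6 would give a locally invertible $J\ni x^4$ with $J_M=aR_M\ne R_M$ for $M\supseteq\mathfrak q$ and $J_M=R_M$ for $M\not\supseteq\mathfrak q$. Then $J$ is proper, and the maximal ideals containing $J$ are exactly those containing $\mathfrak q\supseteq I_0$, contrary to our assumption. So there are a maximal $M\supseteq\mathfrak q$ and a maximal ideal $N_2$ over $M$ that contains no prime over $\mathfrak q$.

*Lemma 8 applies.* Let $\mathfrak q'$ be a prime over $\mathfrak q$. By going-up, $\mathfrak q'\subseteq N_1$ for some $N_1$ over $M$, and $N_1\ne N_2$. By Lemma 4(d), $N_1,N_2$ are the only maximal ideals over $M$. So, again by going-up, every prime over $\mathfrak q$ lies in $N_1$. The primes inside $N_1$ form a chain, since $R'$ is Prüfer, while primes over $\mathfrak q$ are incomparable. So $\mathfrak q'$ is the only prime over $\mathfrak q$, and $\mathfrak q'\not\subseteq N_2$. Lemma 8 with $A=R_M$ gives $R_{\mathfrak q}=R'_{\mathfrak q}$.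

**Step 2.** *If $\mathfrak p\supseteq I_0$ is a nonmaximal prime, then $R_{\mathfrak p}=R'_{\mathfrak p}$.* The purpose is to pass from minimal primes to all nonmaximal primes. The plan is to find a f.g. ideal $I\supseteq I_0$ with a minimal prime $\mathfrak q\supseteq\mathfrak p$, and to localize the equality of Step 1 further.

Suppose $R_{\mathfrak p}\ne R'_{\mathfrak p}$. Let $M\supsetneq\mathfrak p$ be maximal, $r\in M\setminus\mathfrak p$, and $I=I_0+rR\subseteq M$. Choose $\mathfrak p'$ over $\mathfrak p$ and, by going-up, $N\supseteq\mathfrak p'$ over $M$. In the valuation domain $R'_N$ the proper ideal $IR'_N$ has prime radical. Let $\mathfrak q'\subseteq N$ be the corresponding prime of $R'$, that is, the smallest prime contained in $N$ and containing $I$. The primes $\mathfrak p',\mathfrak q'\subseteq N$ are comparable, and $r\in\mathfrak q'\setminus\mathfrak p'$, so $\mathfrak p'\subseteq\mathfrak q'$. Put $\mathfrak q_1=\mathfrak q'\cap R\supseteq\mathfrak p$ and let $\mathfrak q\subseteq\mathfrak q_1$ be a minimal prime over $I$.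

*Claim: $\mathfrak p\subseteq\mathfrak q$.* This is clear if $\mathfrak q=\mathfrak q_1$, so let $\mathfrak q\ne\mathfrak q_1$. Take $\mathfrak q''$ over $\mathfrak q$ and, by going-up, $\mathfrak s\supseteq\mathfrak q''$ over $\mathfrak q_1$. If $\mathfrak s=\mathfrak q'$, then $\mathfrak q''\subseteq\mathfrak q'\subseteq N$ and $\mathfrak q''\supseteq I$. By the choice of $\mathfrak q'$ then $\mathfrak q''=\mathfrak q'$ and $\mathfrak q=\mathfrak q_1$, a contradiction. So $\mathfrak s\ne\mathfrak q'$, and by Lemma 4(d) these are the only primes over $\mathfrak q_1$. Thus $A=R_{\mathfrak q_1}$ is as in Lemma 7, with the two maximal ideals of $A'$ coming from $\mathfrak q'$ and $\mathfrak s$.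

Suppose no prime over $\mathfrak p$ is contained in $\mathfrak s$. By going-up every prime over $\mathfrak p$ lies in $\mathfrak q'$ or in $\mathfrak s$, hence in $\mathfrak q'$. By the chain property and incomparability $\mathfrak p'$ is the only one, and $\mathfrak p'\not\subseteq\mathfrak s$. Lemma 8, with $\mathfrak n_1,\mathfrak n_2$ coming from $\mathfrak q',\mathfrak s$, gives $R_{\mathfrak p}=R'_{\mathfrak p}$, a contradiction. So some $\mathfrak p^*$ over $\mathfrak p$ satisfies $\mathfrak p^*\subseteq\mathfrak s$. The primes $\mathfrak p^*,\mathfrak q''\subseteq\mathfrak s$ are comparable, and $r\in\mathfrak q''\setminus\mathfrak p^*$ because $r\in I\subseteq\mathfrak q\subseteq\mathfrak q''$ and $r\notin\mathfrak p$. Hence $\mathfrak p^*\subseteq\mathfrak q''$, and intersecting with $R$ gives $\mathfrak p\subseteq\mathfrak q$. The claim is proved.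

By Step 1 applied to $I$ and $\mathfrak q$, $R_{\mathfrak q}=R'_{\mathfrak q}$. Localizing at $\mathfrak p\subseteq\mathfrak q$ gives $R_{\mathfrak p}=R'_{\mathfrak p}$, a contradiction.

**Step 3.** *Lemma 5 applies to $I_0$ and produces the forbidden $J$.* Let $E=(I_0:I_0)\subseteq R'$ and $C=(R:E)$. Let $\mathfrak p$ be a prime containing $I_0+C$. As $E$ is f.g., $(R_{\mathfrak p}:E_{\mathfrak p})=C_{\mathfrak p}\ne R_{\mathfrak p}$, so $E_{\mathfrak p}\ne R_{\mathfrak p}$ and therefore $R'_{\mathfrak p}\ne R_{\mathfrak p}$. By Step 2, $\mathfrak p$ is maximal. So Lemma 5 yields a locally invertible $J$ with $x^2\in I_0^2\subseteq J\subseteq I_0$. Then $x^4\in J$, $J$ is proper, and every maximal ideal containing $J\supseteq I_0^2$ contains $I_0$. This contradicts the assumption that no such $J$ exists. $\square$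

This completes the proofs of Theorems A and B.

## 9. Overrings and the integral closure

For Theorem C we must move finite stability and finite character between $R$ and its overrings.

**Step 1.** *Every overring of a finitely stable domain is finitely stable.* This makes Theorem A available for overrings. Let $S\supseteq R$ be an overring, $L=\sum Sa_i\ne0$ f.g., $I=\sum Ra_i$, $E=(I:I)$, and $1=\sum y_iz_i$ with $y_i\in I$, $z_iI\subseteq E$. Then $L=IS$ is a module over the ring $T=ES$, because $EI=I$. Moreover $y_i\in L$ and $z_iL=z_iIS\subseteq ES=T$. By Criterion (1), $(L:L)=T$ and $L$ is stable.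

**Step 2.** *If $R$ is finitely stable with finite character, every overring $S$ has finite character.* This is the upward passage needed for (f). Suppose some nonzero element of $S$ lies in infinitely many maximal ideals of $S$. Multiplying it by a denominator, we may assume that it is an element $0\ne b\in R$. By lying-over, $b$ lies in infinitely many maximal ideals $P_i$ of the integral closure $S'$ of $S$. Now $S'\supseteq R'$, and $R'$ is Prüfer. The ring $S'_{P_i}$ dominates the valuation domain $R'_{P_i\cap R'}$ and has the same quotient field, so by (F3)
$$S'_{P_i}=R'_{P_i\cap R'} .$$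

We show that the primes $P_i\cap R'$ are pairwise incomparable. Suppose $P_i\cap R'\subseteq P_j\cap R'$. Then $S'_{P_j}\subseteq S'_{P_i}$ by the displayed equality, and both are valuation domains. Let $y\in P_iS'_{P_i}$. If $y\notin S'_{P_j}$, then $y^{-1}\in S'_{P_j}\subseteq S'_{P_i}$, which is impossible for a nonunit $y$ of $S'_{P_i}$. So $y\in S'_{P_j}$, and $y$ is a nonunit there since it is one in the larger ring. Hence $P_iS'_{P_i}\subseteq P_jS'_{P_j}$. Intersecting with $S'$ gives $P_i\subseteq P_j$, and $i=j$ by maximality.

The primes contained in one maximal ideal of $R'$ form a chain, so a maximal ideal of $R'$ contains at most one of the $P_i\cap R'$. As each $P_i\cap R'$ contains $b$ and lies in some maximal ideal, $b$ lies in infinitely many maximal ideals of $R'$. By Lemma 4(d), at most two of these lie over the same maximal ideal of $R$, so $b$ lies in infinitely many maximal ideals of $R$, a contradiction.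

**Step 3.** *If $R\subseteq S\subseteq R'$ and $S$ has finite character, so does $R$.* This is the downward passage needed for (e). The ring $S$ is integral over $R$, so each maximal ideal of $R$ containing a nonzero $x\in R$ has a maximal ideal of $S$ above it. This ideal contains $x$, and distinct maximal ideals of $R$ have distinct ones above them. So $x$ lies in only finitely many maximal ideals of $R$.

**Proof of Theorem C.** (a)⇒(c) is Theorem A. (b)⇔(c) is the quoted fact (2). (b)⇒(a) was shown in Section 2; it also follows from (b)⇒(c) and Theorem B.

(c)⇒(f): by Steps 1 and 2 every overring is finitely stable with finite character. The implications (c)⇒(b)⇒(a), applied to the overring, give LSP and LIP. An overring that is a field satisfies everything trivially.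

(f)⇒(d): $R'$ is an overring. (d)⇒(e): take $S=R'$.

(e)⇒(c): by Step 1, $S$ is finitely stable, and it has LIP, so it has finite character by Theorem A. By Step 3, $R$ has finite character. $\square$
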